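# Approximately inner derivations and neo-unital bimodules over algebras with a bounded approximate identity

## 1. Algebras with an identity element

Throughout, $\mathcal A$ is a complex Banach algebra. A Banach $\mathcal A$-bimodule $X$ is a Banach space with bounded left and right actions of $\mathcal A$ that are associative and satisfy $(a\cdot x)\cdot b=a\cdot(x\cdot b)$. If $\mathcal A$ has an identity $e$, we do not assume that $e$ acts on $X$ as the identity operator. We often drop the dots.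

**Definition (derivations, dual modules).** A linear map $D:\mathcal A\to X$ is a derivation if $D(ab)=a\cdot D(b)+D(a)\cdot b$. For $\xi\in X$ the inner derivation $\mathrm{ad}_\xi$ is $a\mapsto a\cdot\xi-\xi\cdot a$. The dual $X^*$ is a Banach $\mathcal A$-bimodule with
$$\langle x,a\cdot f\rangle=\langle x\cdot a,f\rangle,\qquad \langle x,f\cdot a\rangle=\langle a\cdot x,f\rangle .$$

**Definition (weak\* approximately inner).** A derivation $D:\mathcal A\to X^*$ is weak\* approximately inner if there is a net $(\xi_\alpha)\subset X^*$, not necessarily bounded, with $D(a)=\lim_\alpha(a\xi_\alpha-\xi_\alpha a)$ weak\* for every $a\in\mathcal A$.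

Equivalently: for all finite $F\subset\mathcal A$, $G\subset X$ and all $\varepsilon>0$ there is $\xi\in X^*$ with $|\langle x,a\xi-\xi a-D(a)\rangle|<\varepsilon$ for $a\in F$, $x\in G$. A net clearly gives this. Conversely, the vectors $\xi_{F,G,\varepsilon}$, directed by enlarging $F$ and $G$ and decreasing $\varepsilon$, form a net as required.

*Example.* The words "not necessarily bounded" matter. Let $\mathcal A=\ell^1$ with pointwise product, and let $X=c_0$ with right action by pointwise multiplication and zero left action. Then $X^*=\ell^1$, with left action by multiplication and zero right action. The identity map $D:\ell^1\to\ell^1$ satisfies $D(ab)=aD(b)$, so it is a derivation. With $\xi_n=(1,\dots,1,0,0,\dots)$ ($n$ ones) we have $a\xi_n\to a$ in norm, so $D$ is weak\* approximately inner. But every net that works is unbounded. Indeed, taking $a=\delta_k$ forces $\xi_\alpha(k)\to1$ for each $k$, so for every $m$ we have $\|\xi_\alpha\|_1\ge\sum_{k\le m}|\xi_\alpha(k)|\ge m-1$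 eventually.

**Definition (neo-unital).** Write $X\mathcal A=\{x\cdot a:x\in X,a\in\mathcal A\}$ and $\mathcal AX=\{a\cdot x:a\in\mathcal A,x\in X\}$. The bimodule $X$ is right neo-unital if $X=X\mathcal A$, and left neo-unital if $X=\mathcal AX$.

*Example.* Over $\mathcal A=c_0$, the bimodule $c_0$ with multiplication on both sides is neo-unital on both sides, since $x=|x|^{1/2}\cdot(x|x|^{-1/2})$, where the second factor is read as $0$ off the support of $x$. If we replace the right action by zero, the bimodule stays left neo-unital but $X\mathcal A=\{0\}$.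

We compare two conditions on $\mathcal A$:

* **(3)** For each Banach $\mathcal A$-bimodule $X$, every continuous derivation $D:\mathcal A\to X^*$ is weak\* approximately inner.
* **(3′)** For each right neo-unital Banach $\mathcal A$-bimodule $X$, every continuous derivation $D:\mathcal A\to X^*$ is weak\* approximately inner.

Clearly (3) implies (3′). Can one go back? With an identity the answer is quick.

**Proposition 1.** If $\mathcal A$ has an identity $e$, then (3′) implies (3).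

*Proof.* Let $X$ be any Banach $\mathcal A$-bimodule and $D:\mathcal A\to X^*$ a continuous derivation.

**Step 1: cut down to a right neo-unital module.** Since $xa=(xa)e$, we have $X_0:=X\mathcal A=Xe$. It is the range of the bounded idempotent $x\mapsto xe$, so it is closed. It is a sub-bimodule, because $a(xe)=(ax)e$ and $(xe)a=(xa)e$. Also $X_0=X_0e=X_0\mathcal A$. Restriction of functionals $X^*\to X_0^*$ is a bimodule map, so $a\mapsto D(a)|_{X_0}$ is a continuous derivation. By (3′) there are $\xi_\alpha\in X_0^*$ with $\langle y,a\xi_\alpha-\xi_\alpha a\rangle\to\langle y,D(a)\rangle$ for $y\in X_0$, $a\in\mathcal A$.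

**Step 2: return to $X$.** Put $\langle x,\eta_\alpha\rangle=\langle xe,\xi_\alpha\rangle$. Since $ae=ea$,
$$\langle x,a\eta_\alpha-\eta_\alpha a\rangle=\langle xae,\xi_\alpha\rangle-\langle axe,\xi_\alpha\rangle=\langle xe,a\xi_\alpha-\xi_\alpha a\rangle\to\langle xe,D(a)\rangle=\langle x,e\cdot D(a)\rangle .$$
So $\mathrm{ad}_{\eta_\alpha}(a)\to e\cdot D(a)$ weak\*.

**Step 3: the rest is inner.** From $D(a)=D(ea)$ we get $D(a)-eD(a)=D(e)a$. Multiplying $D(e)=eD(e)+D(e)e$ by $e$ on the left gives $eD(e)e=0$. Let $\zeta=eD(e)-D(e)$. Then $a\zeta=aD(e)-aD(e)=0$ and $-\zeta a=D(e)a-eD(e)ea=D(e)a$. So $\mathrm{ad}_\zeta(a)=D(e)a$, and $\mathrm{ad}_{\eta_\alpha+\zeta}(a)\to D(a)$ weak\*. $\square$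

What changes if $\mathcal A$ has only a bounded two-sided approximate identity (b.a.i.), that is, a bounded net $(e_i)$ with $e_ia\to a$ and $ae_i\to a$ for all $a$? Are (3) and (3′) still equivalent? This question is posed in "Approximate amenability and pseudo-amenability in Banach algebras". The answer is yes, and these notes prove it.

## 2. Bounded approximate identities and an uncontrolled commutator

We use one classical theorem about b.a.i.'s.

**Cohen's factorization theorem.** If $\mathcal A$ has a bounded left (right) approximate identity and $X$ is a left (right) Banach $\mathcal A$-module, then the set $\{ax\}$ (respectively $\{xa\}$) is a closed linear subspace of $X$.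

In particular, if $\mathcal A$ has a b.a.i., then $\{a_1a_2\}$ is closed in $\mathcal A$ and contains each $e_ia\to a$. So every $a\in\mathcal A$ factors as $a=a_1a_2$.

Let us run the proof of Proposition 1 with $e_i$ in place of $e$. By Cohen, $X_0=X\mathcal A$ is a closed subspace. It is a sub-bimodule, and $X_0\mathcal A=X_0$ because $xa=(xa_1)a_2$. So (3′) again gives $\xi_\alpha\in X_0^*$ approximating $D$ on $X_0$.

**The third step survives.** Pass to a universal subnet of $(e_i)$. Then $Ef:=\text{w*-}\lim_ie_if$ exists for each $f\in X^*$, since $(e_if)$ is bounded, and $E$ is a bounded operator. We have: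

* $a\,Ef=af$, because $\langle xa,e_if\rangle=\langle xae_i,f\rangle\to\langle xa,f\rangle$;
* $E(af)=af$, because $e_ia\to a$;
* $E(fa)=(Ef)a$, because $\langle x,e_ifa\rangle=\langle ax,e_if\rangle$.

Hence $ED(ab)=aD(b)+(ED(a))b=a\,ED(b)+ED(a)\,b$, so $ED$ and $\Delta:=D-ED$ are continuous derivations. Since $a\Delta(b)=aD(b)-aED(b)=0$, we have $\Delta(ab)=\Delta(a)b$. Let $\psi=\text{w*-}\lim_i\Delta(e_i)$. Then $a\psi=0$ and $\psi b=\text{w*-}\lim\Delta(e_ib)=\Delta(b)$, so $\Delta=\mathrm{ad}_{-\psi}$ is inner. It remains to approximate $ED(a)=\text{w*-}\lim_ie_iD(a)$.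

**The second step breaks.** Put $\langle x,\eta_{\alpha,i}\rangle=\langle xe_i,\xi_\alpha\rangle$. Then
$$\langle x,a\eta_{\alpha,i}-\eta_{\alpha,i}a\rangle=\langle xae_i,\xi_\alpha\rangle-\langle axe_i,\xi_\alpha\rangle=\langle xe_i,a\xi_\alpha-\xi_\alpha a\rangle+\langle x(ae_i-e_ia),\xi_\alpha\rangle .\tag{2.1}$$
For fixed $i$ the first term on the right tends to $\langle x,e_iD(a)\rangle$ as $\alpha$ grows, and then to $\langle x,ED(a)\rangle$ as $i$ grows. The second term is the problem. We know $ae_i-e_ia\to0$ as $i$ grows, but $i$ must be fixed first: how far along the net $\alpha$ has to be depends on the vectors $xe_i$. After that nothing bounds $\|\xi_\alpha\|$. If $\mathcal A$ is commutative, the second term is zero and we are done. If the net $(\xi_\alpha)$ were bounded, the term would be small for large $i$, uniformly in $\alpha$. In general we have neither, and we need a way to avoid commuting $a$ past $e_i$.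

## 3. Seven equivalent conditions and the bimodule $\mathcal A^\#\widehat\otimes\mathcal A^\#$

Let $\mathcal A^\#=\mathbb C1\oplus\mathcal A$ be the unitization with $\|\lambda1+a\|=|\lambda|+\|a\|$. (We adjoin $1$ even if $\mathcal A$ already has an identity.) Let
$$V=\mathcal A^\#\widehat\otimes\mathcal A^\#$$
be the projective tensor product. This is the completion of the algebraic tensor product for $\|v\|=\inf\sum_k\|p_k\|\|q_k\|$, the infimum being over representations $v=\sum_kp_k\otimes q_k$. We have $\|p\otimes q\|\le\|p\|\|q\|$, and each bounded bilinear map $\beta$ on $\mathcal A^\#\times\mathcal A^\#$ into a Banach space gives a bounded linear map on $V$ with $p\otimes q\mapsto\beta(p,q)$. So $V$ is an $\mathcal A^\#$-bimodule with $a(p\otimes q)=ap\otimes q$ and $(p\otimes q)a=p\otimes qa$, we have $\|avb\|\le\|a\|\|v\|\|b\|$, and $\pi(p\otimes q)=pq$ defines a contractive bimodule map $\pi:V\to\mathcal A^\#$.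

**Theorem 2.** Let $\mathcal A$ have a b.a.i. The following are equivalent:

* **(i)** for every Banach $\mathcal A$-bimodule $X$, every continuous derivation $D:\mathcal A\to X$ is norm approximately inner, i.e. there is a net $(\xi_\alpha)\subset X$ with $a\xi_\alpha-\xi_\alpha a\to D(a)$ in norm for every $a\in\mathcal A$;
* **(ii)** condition (3);
* **(iii)** condition (3′), with right neo-unital $X$ ($X=X\mathcal A$);
* **(iv)** the same as (3′) with left neo-unital $X$ ($X=\mathcal AX$);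
* **(v)** the same as (3′) with $X$ neo-unital on both sides ($X=\mathcal AX=X\mathcal A$);
* **(vi)** for all finite $S\subset\mathcal A$, $c\in\mathcal A$, $\varepsilon>0$ there is $M\in V$ with $\pi(M)=1$ and $\|c(xM-Mx)c\|<\varepsilon$ for $x\in S$;
* **(vii)** for all finite $F\subset\mathcal A$, $\varepsilon>0$ there is $\mathfrak M\in V$ with $\pi(\mathfrak M)=1$ and $\|a\mathfrak M-\mathfrak Ma\|<\varepsilon$ for $a\in F$.

In particular, for every Banach algebra with a b.a.i., (3) and (3′) are equivalent.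

The implication (i) ⇒ (ii) follows by applying (i) to the bimodule $X^*$, since norm convergence implies weak\* convergence. The implications (ii) ⇒ (iii) ⇒ (v) and (ii) ⇒ (iv) ⇒ (v) hold because each time the class of modules shrinks. We will prove (v) ⇒ (vi) ⇒ (vii) ⇒ (i), which closes the cycle.

The last two conditions mention no module $X$. An element of $V$ produces approximating vectors for all derivations at once, as the next proof shows.

**Proof of (vii) ⇒ (i).** Let $D:\mathcal A\to X$ be a continuous derivation. Let $1$ act on $X$ as the identity, and put $D(1)=0$. Then $D$ is a continuous derivation on $\mathcal A^\#$. Let $\Phi:V\to X$ be the bounded linear map with $\Phi(p\otimes q)=p\cdot D(q)$. For $a\in\mathcal A$,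
$$a\,\Phi(p\otimes q)=\Phi(ap\otimes q),\qquad \Phi(p\otimes q)\,a=p\,D(q)\,a=p\,D(qa)-pq\,D(a).$$
By linearity and continuity, $a\Phi(v)=\Phi(av)$ and $\Phi(v)a=\Phi(va)-\pi(v)D(a)$ for $v\in V$. If $\pi(\mathfrak M)=1$ and $\xi=\Phi(\mathfrak M)$, then
$$a\xi-\xi a=\Phi(a\mathfrak M-\mathfrak Ma)+D(a).\tag{3.1}$$
Choose $\mathfrak M_{F,\varepsilon}$ from (vii) and put $\xi_{F,\varepsilon}=\Phi(\mathfrak M_{F,\varepsilon})$. Then $\|a\xi_{F,\varepsilon}-\xi_{F,\varepsilon}a-D(a)\|\le\|\Phi\|\varepsilon$ for $a\in F$. Directed by enlarging $F$ and decreasing $\varepsilon$, these vectors form the required net. $\square$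

*Example.* Let $\mathcal A=c_0$, with coordinate idempotents $\delta_k$ and $u_n=\delta_1+\dots+\delta_n$. Put
$$\mathfrak M_n=\sum_{k\le n}\delta_k\otimes\delta_k+(1-u_n)\otimes(1-u_n).$$
Then $\pi(\mathfrak M_n)=u_n+(1-u_n)=1$. The sum commutes with every $a$, since $a\delta_k=a(k)\delta_k=\delta_ka$. So
$$a\mathfrak M_n-\mathfrak M_na=a(1-u_n)\otimes(1-u_n)-(1-u_n)\otimes(1-u_n)a .$$
This has norm at most $2\cdot2\cdot\|a(1-u_n)\|\to0$, because $\|1-u_n\|=2$ in $\mathcal A^\#$. So $c_0$ satisfies (vii).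

## 4. From weak\* limits to norm estimates: (v) ⇒ (vi)

We apply (v) to a single derivation. The module must be neo-unital on both sides; making it so costs the factors $c$ in (vi). Nothing is lost in passing from weak\* to norm, because of Hahn–Banach.

**Step 1: a derivation to test on.** Let $K_0=\ker\pi\subset V$, a closed sub-bimodule, and $D(a)=a\otimes1-1\otimes a$. Then $\pi(D(a))=0$, so $D(a)\in K_0$, and
$$aD(b)+D(a)b=ab\otimes1-a\otimes b+a\otimes b-1\otimes ab=D(ab).$$

**Step 2: a neo-unital module.** Let $W=\{a\cdot f\cdot c:a,c\in\mathcal A,\ f\in K_0^*\}$. By Cohen, $K_0^*\mathcal A$ is a closed subspace of $K_0^*$; it is a left submodule since $a(fc)=(af)c$. By Cohen again, $W=\mathcal A(K_0^*\mathcal A)$ is a closed subspace. Clearly $bW\subset W$ and $Wb\subset W$. Since elements of $\mathcal A$ factor, $afc=a_1(a_2fc)=(afc_1)c_2$, so $W=\mathcal AW=W\mathcal A$.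

**Step 3: apply (v).** Define $\iota:K_0\to W^*$ by $\langle w,\iota(k)\rangle=\langle k,w\rangle$. It is a bounded bimodule map:
$$\langle w,a\,\iota(k)\rangle=\langle wa,\iota(k)\rangle=\langle k,wa\rangle=\langle ak,w\rangle,\qquad \langle w,\iota(k)\,a\rangle=\langle aw,\iota(k)\rangle=\langle k,aw\rangle=\langle ka,w\rangle .$$
So $\iota D:\mathcal A\to W^*$ is a continuous derivation, and by (v) there is a net $(\xi_\alpha)\subset W^*$ with
$$\langle w,a\xi_\alpha-\xi_\alpha a\rangle\to\langle D(a),w\rangle\qquad(w\in W,\ a\in\mathcal A).\tag{4.1}$$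

**Step 4: separation.** Fix $S,c,\varepsilon$. We claim that $(cD(x)c)_{x\in S}$ lies in the norm closure of the linear subspace $\{(c(xk-kx)c)_{x\in S}:k\in K_0\}$ of $K_0^S$. If not, Hahn–Banach gives $f_x\in K_0^*$ with
$$\sum_{x\in S}\langle c(xk-kx)c,f_x\rangle=0\quad(k\in K_0),\qquad \sum_{x\in S}\langle cD(x)c,f_x\rangle=1 .$$
Put $w_x=c\cdot f_x\cdot c\in W$, so that $\langle ckc,f_x\rangle=\langle k,w_x\rangle$. The first identity becomes $\sum_x\langle k,w_xx-xw_x\rangle=0$ for all $k\in K_0$, that is, $\sum_x(w_xx-xw_x)=0$. Hence for every $\alpha$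
$$\sum_x\langle w_x,x\xi_\alpha-\xi_\alpha x\rangle=\Big\langle\sum_x(w_xx-xw_x),\xi_\alpha\Big\rangle=0 .$$
By (4.1) the left side converges to $\sum_x\langle D(x),w_x\rangle=\sum_x\langle cD(x)c,f_x\rangle=1$, a contradiction. The size of $\xi_\alpha$ played no role.

**Step 5: the element $M$.** By Step 4 there is $k\in K_0$ with $\|c(D(x)-xk+kx)c\|<\varepsilon$ for $x\in S$. Put $M=1\otimes1-k$. Then $\pi(M)=1$ and $xM-Mx=D(x)-xk+kx$, which is (vi). $\square$

How far is (vi) from (vii)? If $\mathcal A$ has an identity $e$, take $c=e$ in (vi) and put $\mathfrak M=eMe+(1-e)\otimes(1-e)$. Then $\pi(\mathfrak M)=e+(1-e)=1$, and since $a(1-e)=0=(1-e)a$ we get $a\mathfrak M-\mathfrak Ma=eaMe-eMae=e(aM-Ma)e$, which is small. Without an identity the natural substitute is $cMc$ with $c$ from the b.a.i., and then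
$$a\,cMc-cMc\,a=c(aM-Ma)c+(ac-ca)Mc+cM(ac-ca).\tag{4.2}$$
Now $M$ is chosen after $c$, with no bound on $\|M\|$, so the last two terms are uncontrolled. This is the obstruction of (2.1) again, but now the only unknown is one element $M$, and we may multiply it by anything we like.

## 5. Averaging over resolvents: (vi) ⇒ (vii)

The way out is never to commute $a$ with the compressing elements. Suppose that $a=z^4bz^4$ with $z,b\in\mathcal A$, and that $p\in\mathcal A^\#$ commutes with $z$. Write $\delta(v)=vM-Mv$. In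
$$a\,pMp=z^4bz\,(z^3p)Mp=z^4bz\,M\,z^3p^2+z^4bz\,\delta(z^3p)\,p$$
we moved $z^3p$ through $M$, so that both copies of $p$ meet on the right. Similarly, in $pMp\,a$ they can be made to meet on the left. If we sum over several $p$ with $\sum p^2=1$, the first terms on the two sides become $z^4bzMz^3$ and $z^3Mzbz^4$. Their difference is $z^3\delta(zbz)z^3$, which (vi) with $c=z$ controls. The error $z^4bz\,\delta(z^3p)\,p$ must also have the form (something)$\,z\,\delta(\cdot)\,z\,$(something). So each $p$ must be divisible by $z$, and then $\sum p^2=1$ is impossible in general. It becomes possible up to a small remainder if $p$ runs over a continuous family built from $(1+tz)^{-1}$, $0\le t\le T$. The scalar model, for $z>0$, is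
$$20\int_0^\infty t\,\Big(\frac{z}{(1+tz)^3}\Big)^2dt=20\int_0^\infty\frac{u\,du}{(1+u)^6}=20\cdot\frac{1!\,3!}{5!}=1 .$$
We need $z$ with bounded resolvents and with $a\in z^4\mathcal Az^4$. This is the following lemma, proved in Section 6.

**Lemma 3.** Let $\mathcal A$ have a b.a.i. and let $F\subset\mathcal A$ be finite. There are $z\in\mathcal A$ and $K\ge1$ such that $1+tz$ is invertible in $\mathcal A^\#$ with $\|(1+tz)^{-1}\|\le K$ for all $t\ge0$, and every $a\in F$ has the form $a=z^4bz^4$ with $b\in\mathcal A$.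

**Proof of (vi) ⇒ (vii), given Lemma 3.** Fix a finite $F$ and $\varepsilon>0$. Take $z,K$ from Lemma 3 and write $a=z^4b_az^4$ for $a\in F$. Note that $z$, $K$ and the $b_a$ are fixed before any $M$ is chosen.

**Step 1: calculus of the resolvents.** For $t\ge0$ put
$$Y=Y_t=(1+tz)^{-1},\qquad q=q_t=zY_t .$$
All $Y_t,q_t$ commute with $z$ and with each other. From $Y_t-Y_s=(s-t)Y_tzY_s$ and $\|Y_t\|\le K$ we see that $Y_t$ is norm continuous in $t$ and $\frac{d}{dt}Y_t=-zY_t^2$. Moreover $1-Y=tzY=tq$. Hence $(1+t)q=zY+1-Y$, which gives decay of $q$: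
$$\|q_t\|\le\frac{L}{1+t},\qquad L=1+K+K\|z\| .\tag{5.1}$$

**Step 2: how $\delta$ acts on them.** Let $M\in V$ with $\pi(M)=1$, and $\delta(v)=vM-Mv$ for $v\in\mathcal A^\#$. This is a derivation $\mathcal A^\#\to V$ with $\delta(1)=0$. From $0=\delta((1+tz)Y)=t\,\delta(z)Y+(1+tz)\delta(Y)$ we get $\delta(Y)=-tY\delta(z)Y$. So
$$\delta(q)=\delta(z)Y+z\,\delta(Y)=\delta(z)Y-tzY\,\delta(z)Y=(1-tq)\,\delta(z)Y=Y\delta(z)Y .$$
The growing factor $t$ has disappeared. By the product rule and $zY=q$,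
$$\delta(zq^3)=\delta(z)q^3+q\,\delta(z)Yq^2+q^2\delta(z)Yq+q^3\delta(z)Y=\sum_{i=0}^3q^i\,\delta(z)\,W_iq^{3-i},\tag{5.2}$$
where $W_0=1$ and $W_1=W_2=W_3=Y$.

**Step 3: an element $\mathfrak M_T$ with $\pi(\mathfrak M_T)=1$ exactly.** For $T>0$ put
$$N_T=20\int_0^Tt\,(qY^2)\,M\,(qY^2)\,dt,\qquad \rho_T=5Y_T^4-4Y_T^5,\qquad R_T=Y_T^2\otimes(5Y_T^2-4Y_T^3),$$
where the integral is the Riemann integral of a norm-continuous $V$-valued function, and let $\mathfrak M_T=N_T+R_T$. We have $(qY^2)^2=(zY^3)^2=z^2Y^6$ and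
$$\frac{d}{dt}(5Y^4-4Y^5)=-20Y^3(1-Y)\,zY^2=-20\,t\,z^2Y^6,\qquad 5Y_0^4-4Y_0^5=1 .$$
Therefore
$$20\int_0^Tt\,z^2Y^6\,dt=1-\rho_T .\tag{5.3}$$
Since $\pi$ is a bounded bimodule map and $\pi(M)=1$, (5.3) gives $\pi(N_T)=1-\rho_T$. Also $\pi(R_T)=\rho_T$. So $\pi(\mathfrak M_T)=1$.

**Step 4: the commutator of $a$ with $N_T$.** Let $a\in F$ and $b=b_a$. We use $z^3qY^2=z^4Y^3=zq^3$ and $zq^3\cdot qY^2=z^5Y^6$. With $pM=Mp+\delta(p)$ for $p=zq^3$,
$$a\,qY^2MqY^2=z^4bz\,(zq^3)M\,qY^2=z^4bz\,M\,z^5Y^6+z^4bz\,\delta(zq^3)\,qY^2 .$$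
With $Mp=pM-\delta(p)$,
$$qY^2MqY^2\,a=qY^2\,M(zq^3)\,zbz^4=z^5Y^6\,M\,zbz^4-qY^2\,\delta(zq^3)\,zbz^4 .$$
Integrate against $20t\,dt$. By (5.3), $20\int_0^Tt\,z^5Y^6dt=z^3(1-\rho_T)$, so
$$aN_T-N_Ta=z^4bz\,M\,z^3(1-\rho_T)-(1-\rho_T)z^3\,M\,zbz^4+J_1+J_2,\tag{5.4}$$
$$J_1=20\int_0^Tt\,z^4bz\,\delta(zq^3)\,qY^2\,dt,\qquad J_2=20\int_0^Tt\,qY^2\,\delta(zq^3)\,zbz^4\,dt .$$

**Step 5: the terms that (vi) controls.** Without $\rho_T$, the first two terms of (5.4) combine to
$$z^4bz\,M\,z^3-z^3M\,zbz^4=z^3\,\delta(zbz)\,z^3,\qquad\text{of norm at most }\|z\|^4\,\|z\,\delta(zbz)\,z\| .$$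
For $J_1$ and $J_2$ insert (5.2) and write $qY^2=zY^3=Y^3z$. By commutativity of $z,q,Y$, the integrands (without the factor $20$) are
$$t\,z^4b\sum_{i=0}^3q^i\,[z\,\delta(z)\,z]\,W_iq^{3-i}Y^3\qquad\text{and}\qquad t\,Y^3\sum_{i=0}^3q^i\,[z\,\delta(z)\,z]\,W_iq^{3-i}\,bz^4 .$$
Each of the four summands contains three factors $q$ and at most four factors $Y$. By (5.1) and $K\ge1$ each summand of the first is at most $t(1+t)^{-3}L^3K^4\|z^4b\|\,\|z\delta(z)z\|$, and similarly for the second with $\|bz^4\|$. Since $\int_0^\infty t(1+t)^{-3}dt=\frac12$ and $20\cdot4\cdot\frac12=40$,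
$$\|J_1\|+\|J_2\|\le40K^4L^3\big(\|z^4b\|+\|bz^4\|\big)\,\|z\,\delta(z)\,z\| .\tag{5.5}$$
This bound does not depend on $T$.

**Step 6: the terms that vanish as $T\to\infty$, for fixed $M$.** Since $z^3\rho_T=z^2q_TY_T^3(5-4Y_T)$,
$$\|z^3\rho_T\|\le\|z^2\|\,\|q_T\|\,(5K^3+4K^4)\to0 .$$
So $z^4bz\,M\,z^3\rho_T\to0$ and $\rho_Tz^3\,M\,zbz^4\to0$. For $R_T$ we use $aY_T=z^4bz^3q_T\to0$ and $Y_Ta=q_Tz^3bz^4\to0$:
$$aR_T=(aY_T)Y_T\otimes(5Y_T^2-4Y_T^3)\to0,\qquad R_Ta=Y_T^2\otimes(5Y_T-4Y_T^2)(Y_Ta)\to0,$$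
because the other factors stay bounded.

**Step 7: choose $M$, then $T$.** Put
$$C_F=\max_{a\in F}\big(\|z\|^4+40K^4L^3(\|z^4b_a\|+\|b_az^4\|)\big),$$
which depends neither on $M$ nor on $T$. Steps 4–6 give
$$\limsup_{T\to\infty}\|a\mathfrak M_T-\mathfrak M_Ta\|\le C_F\big(\|z\,\delta(z)\,z\|+\|z\,\delta(zb_az)\,z\|\big)\qquad(a\in F).$$
Apply (vi) with $c=z$, $S=\{z\}\cup\{zb_az:a\in F\}$ and tolerance $\varepsilon/(4C_F+1)$ to choose $M$. The right side is then less than $\varepsilon$. Now choose $T$ large, depending on $M$: the element $\mathfrak M=\mathfrak M_T$ has $\pi(\mathfrak M)=1$ and $\|a\mathfrak M-\mathfrak Ma\|<\varepsilon$ for all $a\in F$. $\square$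

The order of choices is what makes this work. The constant $C_F$ is known before $M$, and the possibly huge norm of $M$ enters only in terms that $T$ kills afterwards.

## 6. An element with bounded resolvents that divides a finite set

It remains to prove Lemma 3. We look first at $\mathcal A=c_0$, with $u_j=(1,\dots,1,0,\dots)$ ($j$ ones). Take weights $\zeta_j>0$ with sum $1$ and $z=\sum_j\zeta_ju_j$. Its $m$-th coordinate is $z(m)=\sum_{j\ge m}\zeta_j>0$. So $(1+tz)^{-1}=1+w$ with $w(m)=-tz(m)/(1+tz(m))\in(-1,0]$, and its norm in $\mathcal A^\#$ is at most $2$ for all $t\ge0$. If $a$ has finite support, then $a=z^4bz^4$ with $b=a/z^8$. For general $a\in c_0$, the element $z$ must decay slowly compared with $a$, so $z$ depends on $F$.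

In general we put $z=\sum_j\zeta_je_j$ with $e_j$ chosen inductively from the b.a.i., each nearly an identity for the previous ones. The new point is the resolvent bound.

**Notation.** Let $C\ge1$ bound the b.a.i. Put $\theta=\frac{2C}{2C+1}\in[\frac23,1)$, $Z_j=\theta^{j-1}$ and $\zeta_j=Z_j-Z_{j+1}$ for $j\ge1$. Then $\sum_j\zeta_j=1$. Since $\zeta_j=\theta^{j-1}/(2C+1)$, we have
$$C\zeta_j=\tfrac12Z_{j+1}.\tag{6.1}$$
Put $\varepsilon_i=Z_{i+1}^2/8$ and $K=2+9C$.

**Claim A.** Let $e_1,\dots,e_n\in\mathcal A$ ($n\ge0$) satisfy $\|e_j\|\le C$, and $\|e_ie_j-e_j\|\le\varepsilon_i$, $\|e_je_i-e_j\|\le\varepsilon_i$ for $j<i\le n$. Let $z_n=Z_{n+1}1+\sum_{j\le n}\zeta_je_j$. Then for $s\ge0$ the element $s+z_n$ is invertible in $\mathcal A^\#$ and $\|(s+z_n)^{-1}\|\le K/(s+Z_{n+1})$.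

*Guessing the inverse.* Put $\sigma_j=s+Z_j$, so $\sigma_j-\sigma_{j+1}=\zeta_j$. Suppose the $e_j$ were scalars with $e_ie_j=e_j$ exactly for $j<i$. If $e_m$ is the first nonzero one, then $e_j=0$ for $j<m$ and $e_j=1$ for $j>m$. So $s+z_n=\sigma_{n+1}+\zeta_me_m+\sum_{m<j\le n}\zeta_j=\sigma_{m+1}+\zeta_me_m$, with inverse $(\sigma_{m+1}+\zeta_me_m)^{-1}$. To write this without reference to $m$, put $v_j=(\sigma_{j+1}+\zeta_je_j)^{-1}-\sigma_{j+1}^{-1}$. Then $v_j=0$ for $j<m$ and $v_j=\sigma_j^{-1}-\sigma_{j+1}^{-1}$ for $j>m$. The sum $\sigma_{n+1}^{-1}+\sum_jv_j$ telescopes to $\sigma_{m+1}^{-1}+v_m=(\sigma_{m+1}+\zeta_me_m)^{-1}$. (If all $e_j$ vanish, it equals $\sigma_{n+1}^{-1}$, also correctly.) We use this formula for elements of $\mathcal A$ and check that it is an inverse up to a small error on both sides.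

*Proof of Claim A.*

**Step 1: the building blocks.** By (6.1), $\|\zeta_je_j\|\le\frac12Z_{j+1}\le\frac12\sigma_{j+1}$. By the Neumann series $\sigma_{j+1}+\zeta_je_j$ is invertible with $\|(\sigma_{j+1}+\zeta_je_j)^{-1}\|\le2/\sigma_{j+1}$. Let
$$v_j=(\sigma_{j+1}+\zeta_je_j)^{-1}-\sigma_{j+1}^{-1},\qquad Q=\sigma_{n+1}^{-1}+\sum_{j\le n}v_j,\qquad \lambda_j=\sigma_j^{-1}-\sigma_{j+1}^{-1},$$
$$p_j=-\zeta_j\sigma_{j+1}^{-1}(\sigma_{j+1}+\zeta_je_j)^{-1},\qquad g_j=-\zeta_j\sigma_j^{-1}(\sigma_{j+1}+\zeta_je_j)^{-1}.$$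
Since $v_j=\sigma_{j+1}^{-1}(-\zeta_je_j)(\sigma_{j+1}+\zeta_je_j)^{-1}$ and
$$v_j-\lambda_j=(\sigma_{j+1}+\zeta_je_j)^{-1}-\sigma_j^{-1}=\sigma_j^{-1}\zeta_j(1-e_j)(\sigma_{j+1}+\zeta_je_j)^{-1},$$
and $p_j,g_j$ commute with $e_j$, we have
$$v_j=e_jp_j=p_je_j,\qquad v_j=\lambda_j+(e_j-1)g_j=\lambda_j+g_j(e_j-1),\qquad \|p_j\|,\|g_j\|\le\frac{2\zeta_j}{\sigma_{j+1}^2}.\tag{6.2}$$

**Step 2: $Q$ is a right inverse up to a small error.** By (6.2),
$$e_iv_j=v_j+(e_ie_j-e_j)p_j\quad(j<i),\qquad e_iv_j=\lambda_je_i+(e_ie_j-e_i)g_j\quad(i<j).$$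
Also $\sum_{j<i\le n}\zeta_i=\sigma_{j+1}-\sigma_{n+1}$ and $\sum_{i<j\le n}\lambda_j=\sigma_{i+1}^{-1}-\sigma_{n+1}^{-1}$. Since $s+z_n=\sigma_{n+1}+\sum_i\zeta_ie_i$,
$$(s+z_n)Q=1+\sum_i\zeta_ie_i\sigma_{n+1}^{-1}+\sum_j\sigma_{n+1}v_j+\sum_j\zeta_je_jv_j+\sum_{j<i}\zeta_ie_iv_j+\sum_{i<j}\zeta_ie_iv_j .$$
Let
$$E=\sum_{j<i}\zeta_i(e_ie_j-e_j)p_j+\sum_{i<j}\zeta_i(e_ie_j-e_i)g_j .$$
The sum over $j<i$ is $\sum_j(\sigma_{j+1}-\sigma_{n+1})v_j$ plus the first part of $E$. The sum over $i<j$ is $\sum_i\zeta_ie_i(\sigma_{i+1}^{-1}-\sigma_{n+1}^{-1})$ plus the second part of $E$. The terms with $\sigma_{n+1}$ cancel, and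
$$(s+z_n)Q=1+\sum_j\big[\zeta_je_j\sigma_{j+1}^{-1}+(\sigma_{j+1}+\zeta_je_j)v_j\big]+E=1+E,$$
because $(\sigma_{j+1}+\zeta_je_j)v_j=1-(\sigma_{j+1}+\zeta_je_j)\sigma_{j+1}^{-1}=-\zeta_je_j\sigma_{j+1}^{-1}$.

By hypothesis $\|e_ie_j-e_j\|\le\varepsilon_i$ for $j<i$. The second hypothesis with the letters exchanged reads $\|e_ie_j-e_i\|\le\varepsilon_j$ for $i<j$. Since $\sigma_{j+1}\ge Z_{j+1}$, and $Z_{j+1}\ge Z_{i+1}$ when $j<i$,
$$\|E\|\le\sum_{j<i}\zeta_i\zeta_j\frac{2\varepsilon_i}{Z_{i+1}^2}+\sum_{i<j}\zeta_i\zeta_j\frac{2\varepsilon_j}{Z_{j+1}^2}\le\tfrac14+\tfrac14=\tfrac12 .$$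

**Step 3: $Q$ is a left inverse up to a small error.** From the other halves of (6.2),
$$v_je_i=v_j+p_j(e_je_i-e_j)\quad(j<i),\qquad v_je_i=\lambda_je_i+g_j(e_je_i-e_i)\quad(i<j).$$
Expanding $Q(s+z_n)$ and summing with the same two telescoping sums,
$$Q(s+z_n)=1+\sum_j\big[\zeta_je_j\sigma_{j+1}^{-1}+v_j(\sigma_{j+1}+\zeta_je_j)\big]+E'=1+E',$$
$$E'=\sum_{j<i}\zeta_ip_j(e_je_i-e_j)+\sum_{i<j}\zeta_ig_j(e_je_i-e_i).$$
Here $\|e_je_i-e_j\|\le\varepsilon_i$ for $j<i$ and $\|e_je_i-e_i\|\le\varepsilon_j$ for $i<j$. So the estimate of Step 2 applies term by term and $\|E'\|\le\frac12$.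

**Step 4: the norm of the inverse.** Both $1+E$ and $1+E'$ are invertible, so $s+z_n$ has a right and a left inverse. Hence it is invertible, and $(s+z_n)^{-1}=Q(1+E)^{-1}$ has norm at most $2\|Q\|$. Since $\sigma_{j+1}=s+\theta Z_j\ge\theta\sigma_j$ and $x^{-2}\ge\sigma_j^{-2}$ on $[\sigma_{j+1},\sigma_j]$,
$$\sum_{j\le n}\frac{\zeta_j}{\sigma_{j+1}^2}\le\theta^{-2}\sum_{j\le n}\frac{\zeta_j}{\sigma_j^2}\le\theta^{-2}\sum_{j\le n}\int_{\sigma_{j+1}}^{\sigma_j}\frac{dx}{x^2}\le\frac{\theta^{-2}}{\sigma_{n+1}}\le\frac{9}{4\sigma_{n+1}} .$$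
Since $\|v_j\|\le C\|p_j\|\le2C\zeta_j/\sigma_{j+1}^2$, we get $2\|Q\|\le2\big(1+2C\cdot\frac94\big)/\sigma_{n+1}=K/\sigma_{n+1}$. This proves Claim A. $\square$

*Proof of Lemma 3.*

**Step 1: choose the $e_n$.** Put $L_n=K/Z_{n+1}\ge1$, which increases with $n$. Start with $n=0$, $z_0=1$. Given $e_1,\dots,e_n$ as in Claim A, the case $s=0$ of the claim says that $z_n$ is invertible with $\|z_n^{-1}\|\le L_n$. For $a\in F$ the elements $z_n^{-l}a$ and $az_n^{-l}$ lie in $\mathcal A$, an ideal of $\mathcal A^\#$. So we may choose $e_{n+1}$ from the b.a.i. with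
$$\|e_{n+1}e_j-e_j\|,\ \|e_je_{n+1}-e_j\|\le\varepsilon_{n+1}\quad(j\le n),$$
$$\|(1-e_{n+1})z_n^{-l}a\|,\ \|az_n^{-l}(1-e_{n+1})\|\le2^{-n}L_{n+1}^{-8}\quad(1\le l\le4,\ a\in F).\tag{6.3}$$
These are finitely many conditions, and $L_{n+1}$ and $\varepsilon_{n+1}$ do not depend on the choice. Then $e_1,\dots,e_{n+1}$ satisfy the hypotheses of Claim A, and the induction continues.

**Step 2: resolvents of $z$.** Let $z=\sum_j\zeta_je_j\in\mathcal A$. The series converges absolutely, and $z_n\to z$ in norm since $Z_{n+1}\to0$. Let $s>0$. Then $s+z_n\to s+z$ and $\|(s+z_n)^{-1}\|\le K/s$. By $u^{-1}-w^{-1}=u^{-1}(w-u)w^{-1}$ the inverses form a Cauchy sequence. Their limit is an inverse of $s+z$ of norm at most $K/s$. For $t>0$ and $s=1/t$ we have $1+tz=t(s+z)$, so $(1+tz)^{-1}=s(s+z)^{-1}$ has norm at most $K$. For $t=0$ the inverse is $1$, of norm $1\le K$.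

**Step 3: factorization.** For $a\in F$ let $x_n=z_n^{-4}az_n^{-4}\in\mathcal A$. We show that $(x_n)$ is Cauchy. We have $z_n-z_{n+1}=Z_{n+1}-Z_{n+2}-\zeta_{n+1}e_{n+1}=\zeta_{n+1}(1-e_{n+1})$. For invertible $u,w$ the sums
$$u^{-4}-w^{-4}=\sum_{k=1}^4u^{-k}(w-u)w^{-(5-k)}=\sum_{k=1}^4w^{-(5-k)}(w-u)u^{-k}$$
telescope: the $k$-th term of the first is $u^{-k}w^{-(4-k)}-u^{-(k-1)}w^{-(5-k)}$, and the $k$-th term of the second is $w^{-(4-k)}u^{-k}-w^{-(5-k)}u^{-(k-1)}$. With $u=z_{n+1}$, $w=z_n$,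
$$z_{n+1}^{-4}-z_n^{-4}=\sum_{k=1}^4z_{n+1}^{-k}\zeta_{n+1}(1-e_{n+1})z_n^{-(5-k)}=\sum_{k=1}^4z_n^{-(5-k)}\zeta_{n+1}(1-e_{n+1})z_{n+1}^{-k} .$$
Now
$$x_{n+1}-x_n=(z_{n+1}^{-4}-z_n^{-4})\,az_{n+1}^{-4}+z_n^{-4}a\,(z_{n+1}^{-4}-z_n^{-4}).$$
Insert the first form in the first term, so that $1-e_{n+1}$ stands in front of $z_n^{-(5-k)}a$. Insert the second form in the second term, so that $az_n^{-(5-k)}$ stands in front of $1-e_{n+1}$. In each of the eight resulting products the remaining factors are powers of $z_n^{-1}$ and $z_{n+1}^{-1}$ of total degree at most $8$, and $\zeta_{n+1}\le1$. Since $1\le L_n\le L_{n+1}$, (6.3) gives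
$$\|x_{n+1}-x_n\|\le8L_{n+1}^8\cdot2^{-n}L_{n+1}^{-8}=8\cdot2^{-n}.$$
So $x_n\to b$ for some $b\in\mathcal A$, and $a=z_n^4x_nz_n^4\to z^4bz^4$, that is, $a=z^4bz^4$. $\square$

With Lemma 3 proved, the implication (vi) ⇒ (vii) of Section 5 holds, and the cycle of Section 3 is closed. This proves Theorem 2. For (3′) ⇒ (3) the path is (iii) ⇒ (v) ⇒ (vi) ⇒ (vii) ⇒ (i) ⇒ (ii). So for every Banach algebra with a b.a.i., (3) and (3′) are equivalent, and both are equivalent to the formally weakest version (v) and to the formally strongest version (i).
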